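
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Random Voronoi cuts and the Cheeger constant\\ of hyperbolic manifolds of large volume}


\begin{abstract}
We prove that for every $d\ge 2$ all closed hyperbolic $d$-manifolds of sufficiently large volume have Cheeger constant less than $(d-1)/\sqrt2$. In particular the Cheeger constant stays below $d-1$, the Cheeger constant of hyperbolic space, by a definite amount; for $d\ge3$ this is a conjecture stated in \cite{HDR}. The cut is obtained by coloring the cells of a Poisson--Voronoi tessellation of small fixed intensity with fair coins. The expected interface area is governed by the mean distance between two independent random directions with the same law, and this mean distance is largest for uniform directions.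
\end{abstract}

\section{Introduction}

\subsection{The question}

For a closed Riemannian $d$-manifold $M$ the Cheeger constant is
\begin{equation}\label{eq:cheeger}
h(M)=\inf_{A}\frac{\operatorname{vol}_{d-1}(\partial A)}{\min\{\operatorname{vol}(A),\operatorname{vol}(M\setminus A)\}},
\end{equation}
where $A$ runs over all open subsets of $M$ with smooth boundary and $0<\operatorname{vol}(A)<\operatorname{vol}(M)$. It measures how expensive it is to cut $M$ into two parts, relative to the volume of the smaller part. This paper is about the following conjecture.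

\begin{conjecture}[\cite{HDR}]
For every $d\ge3$ there exists a number $\varepsilon_d>0$ such that $h(M)<d-1-\varepsilon_d$ for all closed hyperbolic $d$-manifolds $M$ of sufficiently large volume.
\end{conjecture}

The number $d-1$ is the Cheeger constant of hyperbolic space $\mathbb H^d$, that is, the infimum of $\operatorname{vol}_{d-1}(\partial A)/\operatorname{vol}(A)$ over bounded nonempty open sets $A$ with smooth boundary. Indeed, in the upper half-space model, with volume element $dz\,dy/y^d$, the unit vector field $y\partial_y$ has divergence $y^d\,\partial_y(y\cdot y^{-d})=-(d-1)$. So the divergence theorem gives $\operatorname{vol}_{d-1}(\partial A)\ge(d-1)\operatorname{vol}(A)$. Balls of large radius come arbitrarily close to equality, because their ratio is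
\begin{equation}\label{eq:q}
q(r)=\frac{\sinh^{d-1}r}{\int_0^r\sinh^{d-1}\rho\,d\rho}\;\longrightarrow\; d-1\qquad(r\to\infty)
\end{equation}
by l'H\^opital's rule. Hence an embedded ball of large radius $r$ in a much larger hyperbolic manifold $M$ shows that $h(M)\le q(r)$. No set inside an embedded ball can do better than $d-1$. To beat $d-1$ one has to use sets that do not fit into an embedded ball. We cut globally, into two parts of comparable size.

Regular graphs suggest that global cuts do win. In the $k$-regular tree a connected set of $m$ vertices has $(k-2)m+2$ boundary edges, so local sets have ratio at least $k-2$. In a $k$-regular graph with $n$ vertices, $n$ large, color the vertices by independent fair coins. Each of the $kn/2$ edges is cut with probability $\frac12$ and each color receives about $n/2$ vertices, so the ratio is about $k/2$. This is smaller than $k-2$ once $k\ge5$. Our proof transplants this random cut to manifolds, with the cells of a random Voronoi tessellation in place of the vertices.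

\subsection{Results}

Let $\sigma$ be the uniform probability measure on the unit sphere $S^{d-1}\subset\mathbb R^d$, and put
\begin{equation}\label{eq:kappa}
\kappa_d=\iint|u-v|\,d\sigma(u)\,d\sigma(v),\qquad \Lambda_d=\frac{d-1}2\,\kappa_d .
\end{equation}
Since $\iint|u-v|^2\,d\sigma\,d\sigma=2$ and $|u-v|$ is not almost everywhere constant, the strict Cauchy--Schwarz inequality gives
\begin{equation}\label{eq:sqrt2}
\kappa_d<\sqrt2,\qquad\text{hence}\qquad \Lambda_d<\frac{d-1}{\sqrt2}.
\end{equation}
An explicit formula for $\Lambda_d$ is derived in Section~\ref{sec:energy}; for instance $\Lambda_2=2/\pi$, $\Lambda_3=4/3$ and $\Lambda_4=32/(5\pi)$. The formula is not used in the proofs.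

Manifolds are assumed connected; a disconnected closed $M$ has $h(M)=0$, since $A$ can be a component. We also consider noncompact complete manifolds of finite volume. For these $h(M)$ is defined by the same formula \eqref{eq:cheeger}, and $\partial A$ is allowed to be noncompact.

\begin{theorem}\label{thm:hyp}
For $d\ge2$ and every $\epsilon>0$ there is $\mathcal V$ such that $h(M)\le\Lambda_d+\epsilon$ for every closed hyperbolic $d$-manifold $M$ with $\operatorname{vol}(M)\ge\mathcal V$. The same holds for complete hyperbolic $d$-manifolds of finite volume.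
\end{theorem}

\begin{theorem}\label{thm:conj}
The conjecture is true. For every $d\ge2$ all closed hyperbolic $d$-manifolds $M$ of sufficiently large volume satisfy
\[
h(M)<\frac{d-1}{\sqrt2}=d-1-\varepsilon_d,\qquad \varepsilon_d=\Bigl(1-\frac1{\sqrt2}\Bigr)(d-1).
\]
More generally, any $\varepsilon_d<(1-\frac{\kappa_d}2)(d-1)$ is admissible.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:conj} from Theorem~\ref{thm:hyp}]
Let $\varepsilon_d<(1-\frac{\kappa_d}2)(d-1)=d-1-\Lambda_d$. Choose $\epsilon>0$ with $\Lambda_d+\epsilon<d-1-\varepsilon_d$ and apply Theorem~\ref{thm:hyp}. By \eqref{eq:sqrt2} the value $(1-\frac1{\sqrt2})(d-1)$ is admissible.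
\end{proof}

The volume threshold depends only on the dimension and the desired precision, and there is no assumption on the injectivity radius. Theorem~\ref{thm:hyp} is deduced from a statement about Ricci curvature. Let $B(x,r)$ denote the open ball.

\begin{theorem}\label{thm:ric}
For $d\ge2$ and $\epsilon>0$ there is $\delta=\delta(d,\epsilon)>0$ such that for each $v_0>0$ there is $\mathcal V(d,\epsilon,v_0)$ with the following property. Let $M$ be a complete connected Riemannian $d$-manifold of finite volume with $\mathrm{Ric}\ge-(d-1)$, with $\operatorname{vol}(M)\ge\mathcal V(d,\epsilon,v_0)$ and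
\begin{equation}\label{eq:noncollapse}
\operatorname{vol}\{x\in M:\operatorname{vol}B(x,1)<v_0\}\le\delta\operatorname{vol}(M).
\end{equation}
Then $h(M)\le\Lambda_d+\epsilon$.
\end{theorem}

The curvature bound fixes the scale, since $h$ is not scale invariant; it enters only through Bishop--Gromov comparison. Condition \eqref{eq:noncollapse} is used only to show that typical Voronoi cells are small compared with $M$. We do not claim that $\Lambda_d$ is the optimal asymptotic constant; no matching lower bound is proved here.

\subsection{Plan}
Section~\ref{sec:model} carries out the computation behind $\Lambda_d$ in the hyperbolic plane, where it is explicit, and lists what has to be added. Section~\ref{sec:two} contains the two inequalities behind the proof: a version of \eqref{eq:cheeger} for functions and the extremality of $\sigma$ for the mean distance. Section~\ref{sec:polar} collects the geometry seen from one point. Sections~\ref{sec:interface} and~\ref{sec:balance} bound the interface and show that the two colors are balanced, which proves Theorem~\ref{thm:ric}. Section~\ref{sec:thin} shows that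 hyperbolic manifolds satisfy \eqref{eq:noncollapse}.

\section{The computation in the hyperbolic plane}\label{sec:model}

This section is a model computation and the rest of the paper does not depend on it. Place black and white points in $\mathbb H^2$ according to independent Poisson processes of intensity $\lambda/2$ each. Let $f_0(x)$ and $f_1(x)$ be the distances from $x$ to the nearest black and the nearest white point, and let $g=f_0-f_1$. Up to a null set, $\{g<0\}$ is the union of the Voronoi cells of the black points, and the interface is $\{g=0\}$. What is its expected length $I$ per unit area?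

By the coarea formula, $\int_{\{|g|<\tau\}}|\nabla g|=\int_{-\tau}^{\tau}\operatorname{length}\{g=s\}\,ds$. So we expect
\[
I=\lim_{\tau\to0}\frac1{2\tau}\,\mathbb E\bigl[|\nabla g(x)|\,\mathbf 1_{\{|g(x)|<\tau\}}\bigr]
\]
at any fixed point $x$. Write $V(r)=2\pi(\cosh r-1)$ and $S(r)=2\pi\sinh r$ for the area and the perimeter of a disk. The nearest black point lies at a distance $r$ with density $\frac\lambda2S(r)e^{-\lambda V(r)/2}$: some black point lies at distance $r$, and none is closer. Its direction $\theta$ from $x$ is uniform. The nearest white point, at distance $r'$ in direction $\theta'$, has the same law and is independent of the black one. Moving toward a point decreases the distance to it at unit speed, so $\nabla g(x)=\theta'-\theta$. Letting $r'-r\to0$ and averaging over the directions,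
\[
I=\frac{\lambda^2}4\,\kappa_2\int_0^\infty S(r)^2e^{-\lambda V(r)}\,dr,\qquad
\kappa_2=\frac1{2\pi}\int_0^{2\pi}2\sin\frac\varphi2\,d\varphi=\frac4\pi .
\]
Since $\sinh^2=(\cosh-1)(\cosh+1)$, we have $S^2=V^2+4\pi V$. Substituting $v=V(r)$, $dv=S\,dr$, we get
\[
I=\frac{\lambda^2\kappa_2}4\int_0^\infty\sqrt{v^2+4\pi v}\;e^{-\lambda v}\,dv .
\]
As $v\le\sqrt{v^2+4\pi v}\le v+2\pi$, this gives
\[
\frac{\kappa_2}4\le I\le\frac{\kappa_2}4\,(1+2\pi\lambda).
\]
Thus $I\to\kappa_2/4=1/\pi$ as $\lambda\to0$. In a large surface each color should receive about half of the area, so the cut has ratio about $I/\frac12\to2/\pi=\Lambda_2<1$.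

Two features deserve attention. First, in the Euclidean plane $S^2=4\pi V$, and the same computation gives
$I=\frac{\lambda^2}{\pi}\int_0^\infty\sqrt{4\pi v}\,e^{-\lambda v}dv=\sqrt\lambda\to0$. In the hyperbolic plane sparse points do not make the interface disappear, because $S\sim V$ at large scale. Second, the trivial estimate $|\theta-\theta'|\le2$ in place of the mean $\kappa_2$ would give the ratio $1=d-1$ in the limit. The whole gain is that the nearest black and the nearest white point are seen in independent directions, which are rarely close to opposite.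

To make this into a proof for all manifolds $M$ in question we have to deal with four points.
\begin{enumerate}
\item The interface need not be smooth. We never cut along it. We use the definition of $h$ through the function $g$ itself (Lemma~\ref{lem:functional}).
\item Beyond the cut locus directions are missing, and in variable curvature the directions are not uniform anyway. Lemma~\ref{lem:energy} shows that this can only lower the mean of $|\theta-\theta'|$ when both points are seen at the same distance.
\item The two colors must be balanced, so most cells must be small compared with $M$; that is, balls in $M$ must not be too small. Lemma~\ref{lem:growth} obtains this from isoperimetry itself: if balls grow slowly, $h$ is already small.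
\item In hyperbolic manifolds the thin part, where unit balls may have tiny volume, must be a small fraction of $M$ (Lemma~\ref{lem:thin}).
\end{enumerate}

\section{Two inequalities}\label{sec:two}

From here to the end of Section~\ref{sec:balance}, $M$ is a complete connected Riemannian $d$-manifold of finite volume with $\mathrm{Ric}\ge-(d-1)$. We write $|\cdot|=\operatorname{vol}$ and $h=h(M)$.

\subsection{Isoperimetry for functions}

\begin{lemma}\label{lem:functional}
For every Lipschitz function $u:M\to[0,1]$,
\[
\int_M|\nabla u|\ge h\int_0^1\min\{|\{u>s\}|,|\{u\le s\}|\}\,ds .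
\]
In particular, if $|\{u>0\}|\le|M|/2$, then $\int_M|\nabla u|\ge h\int_Mu$.
\end{lemma}

\begin{proof}
We first construct smooth $u_n\to u$ uniformly with $\int_M|\nabla u_n-\nabla u|\to0$. Take a smooth partition of unity $(\chi_i)_{i\ge1}$ subordinate to a locally finite countable cover by relatively compact chart domains, and mollify each compactly supported Lipschitz function $\chi_iu$ inside its chart, with error less than $2^{-i}/n$ in the uniform norm and in $L^1$ of the gradient. The sum $u_n$ over $i$ is locally finite, hence smooth.

By Sard's theorem almost every $s$ is a regular value of $u_n$. For such $s$ the set $\{u_n>s\}$ is open with smooth boundary $\{u_n=s\}$. The coarea formula and the definition of $h$ (which is not needed when the minimum below is $0$) give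
\[
\int_M|\nabla u_n|\ge\int_0^1\operatorname{vol}_{d-1}\{u_n=s\}\,ds\ge h\int_0^1\min\{|\{u_n>s\}|,|\{u_n\le s\}|\}\,ds .
\]
Since $|M|<\infty$, we have $|\{u=s\}|>0$ for at most countably many $s$. For all other $s$, $|\{u_n>s\}|\to|\{u>s\}|$ by dominated convergence. Let $n\to\infty$; the integrands on the right are bounded by $|M|$, so dominated convergence applies again.

If $|\{u>0\}|\le|M|/2$, the minimum equals $|\{u>s\}|$ for every $s\in(0,1)$, and $\int_0^1|\{u>s\}|\,ds=\int_Mu$.
\end{proof}

\subsection{The mean distance between two random directions}\label{sec:energy}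

\begin{lemma}\label{lem:energy}
For every Borel probability measure $\mu$ on $S^{d-1}$,
\[
\mathcal E(\mu):=\iint|u-v|\,d\mu(u)\,d\mu(v)\le\mathcal E(\sigma)=\kappa_d .
\]
\end{lemma}

\begin{proof}
The idea is to write $\mathcal E$ as an average of concave functions of $\mu$ and then to average $\mu$ over rotations. For $w\in\mathbb R^d$ the integral $\int|\langle w,\xi\rangle|\,d\sigma(\xi)$ is rotation invariant and homogeneous of degree $1$ in $w$. So there is $c_d>0$ with
\[
|w|=c_d\int|\langle w,\xi\rangle|\,d\sigma(\xi).
\]
For real numbers, $|a-b|=\int_{\mathbb R}(\mathbf 1_{a\le t<b}+\mathbf 1_{b\le t<a})\,dt$. Apply both formulas to $w=u-v$, $a=\langle u,\xi\rangle$, $b=\langle v,\xi\rangle$, and integrate over $\mu\otimes\mu$. With $F_{\mu,\xi}(t)=\mu\{u:\langle u,\xi\rangle\le t\}$ this gives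
\[
\mathcal E(\mu)=2c_d\iint F_{\mu,\xi}(t)\bigl(1-F_{\mu,\xi}(t)\bigr)\,dt\,d\sigma(\xi).
\]
For fixed $\xi$ and $t$, $F_{\mu,\xi}(t)$ is affine in $\mu$, and $p\mapsto p(1-p)$ is concave. Let $Q$ be a Haar-random rotation. Then the average of $Q_*\mu$ is $\sigma$, and $\mathcal E(Q_*\mu)=\mathcal E(\mu)$ for every $Q$. Jensen's inequality gives $\mathcal E(\sigma)\ge\int\mathcal E(Q_*\mu)\,dQ=\mathcal E(\mu)$.
\end{proof}

It is essential that both directions have the same law: for Dirac masses $\mu,\nu$ at two antipodal points the mixed integral $\iint|u-v|\,d\mu\,d\nu$ is $2$. Concentrating a single measure at two antipodal points does not help; half of each gives $\mathcal E(\mu)=1$, whereas $\kappa_d>1$, because $|u-v|\ge\frac12|u-v|^2$ with strict inequality almost everywhere and $\iint|u-v|^2d\sigma\,d\sigma=2$.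

\begin{remark}[The value of $\Lambda_d$]
If $\varphi$ is the angle between $u$ and $v$, then $|u-v|=2\sin(\varphi/2)$, and under $\sigma\otimes\sigma$ the angle has density proportional to $\sin^{d-2}\varphi$ on $[0,\pi]$. With $\psi=\varphi/2$,
\[
\kappa_d=\frac{\int_0^\pi2\sin(\varphi/2)\sin^{d-2}\varphi\,d\varphi}{\int_0^\pi\sin^{d-2}\varphi\,d\varphi}
=\frac{2^d\int_0^{\pi/2}\sin^{d-1}\psi\cos^{d-2}\psi\,d\psi}{\sqrt\pi\,\Gamma(\frac{d-1}2)/\Gamma(\frac d2)} .
\]
The integral in the numerator is a Beta integral equal to $\Gamma(\frac d2)\Gamma(\frac{d-1}2)/(2\Gamma(d-\frac12))$. Hence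
\[
\kappa_d=\frac{2^{d-1}\,\Gamma(d/2)^2}{\sqrt\pi\,\Gamma(d-\frac12)},\qquad
\Lambda_d=\frac{d-1}2\cdot\frac{2^{d-1}\,\Gamma(d/2)^2}{\sqrt\pi\,\Gamma(d-\frac12)} .
\]
For $d=2,3,4$ this gives $\kappa_d=\frac4\pi,\ \frac43,\ \frac{64}{15\pi}$ and $\Lambda_d=\frac2\pi,\ \frac43,\ \frac{32}{5\pi}$.
\end{remark}

\section{The geometry seen from one point}\label{sec:polar}

\subsection{Polar coordinates}
Let $\omega=\operatorname{vol}(S^{d-1})$. For $x\in M$ let $U_x$ be the unit sphere of $T_xM$ with its standard measure $d\theta$ of total mass $\omega$. Let $c_x(\theta)\in(0,\infty]$ be the distance to the cut point in direction $\theta$, which depends continuously on $\theta$. Let $J_x(r,\theta)$ be the density of the volume in polar coordinates, and put $j_x(r,\theta)=J_x(r,\theta)\mathbf 1_{\{r<c_x(\theta)\}}$. The cut locus is a null set, so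
\[
\int_MF\,d\operatorname{vol}=\int_0^\infty\!\!\int_{U_x}F(\exp_xr\theta)\,j_x(r,\theta)\,d\theta\,dr .
\]
If $p=\exp_x(r\theta)$ with $0<r<c_x(\theta)$, then $p$ is not a cut point of $x$, so $x$ is not a cut point of $p$. Therefore $d(\cdot,p)$ is smooth near $x$, and its gradient at $x$ is $-\theta$.

We recall Bishop--Gromov comparison: since $\mathrm{Ric}\ge-(d-1)$, the function $r\mapsto j_x(r,\theta)/\sinh^{d-1}r$ is nonincreasing and at most $1$. (On a hyperbolic manifold it equals $\mathbf 1_{\{r<c_x(\theta)\}}$.) For $r>0$ put
\[
S_x(r)=\int_{U_x}j_x(r,\theta)\,d\theta\le\omega\sinh^{d-1}r,\qquad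
V_x(r)=|B(x,r)|=\int_0^rS_x(\rho)\,d\rho\le V_{\mathbb H}(r),
\]
where $V_{\mathbb H}(r)=\omega\int_0^r\sinh^{d-1}\rho\,d\rho$ is the volume of a ball of radius $r$ in $\mathbb H^d$. Spheres $\{y:d(x,y)=r\}$ are null sets. Since $S_x(\rho)/\sinh^{d-1}\rho$ is nonincreasing,
\[
V_x(r)\ge\frac{S_x(r)}{\sinh^{d-1}r}\int_0^r\sinh^{d-1}\rho\,d\rho ,
\]
that is, with $q$ as in \eqref{eq:q},
\begin{equation}\label{eq:SqV}
S_x(r)\le q(r)\,V_x(r),\qquad q(r)\to d-1 .
\end{equation}
This replaces the identity $S^2=V^2+4\pi V$ of Section~\ref{sec:model}.

For two directions seen at distances $r$ and $s$ we put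
\[
G_x(r,s)=\int_{U_x}\!\int_{U_x}j_x(r,\theta)\,j_x(s,\theta')\,|\theta-\theta'|\,d\theta\,d\theta'\le2S_x(r)S_x(s)\qquad(r,s>0),
\]
and $G_x(r,s)=0$ if $s\le0$. Lemma~\ref{lem:energy}, applied to the probability measure $j_x(r,\theta)\,d\theta/S_x(r)$, gives
\begin{equation}\label{eq:Gdiag}
G_x(r,r)\le\kappa_d\,S_x(r)^2
\end{equation}
(trivially if $S_x(r)=0$). This holds whatever directions are missing at $x$.

\subsection{Balls are large unless $h$ is small}

A lower bound for the volume of large balls cannot come from Ricci comparison. It comes from the quantity we want to bound.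

\begin{lemma}\label{lem:growth}
Suppose $h\ge\Lambda_d$ and $V_x(1)\ge v_0>0$. Let $w>0$ with $|M|\ge2w$, and let $R=1+w/(\Lambda_dv_0)$. Then $V_x(R)\ge w$.
\end{lemma}

\begin{proof}
Suppose $V_x(R)<w\le|M|/2$. Let $u=\min\{1,(R-d(x,\cdot))_+/(R-1)\}$. Then $\{u>0\}=B(x,R)$, $u=1$ on $B(x,1)$, and $|\nabla u|\le1/(R-1)$, with $\nabla u=0$ almost everywhere outside $B(x,R)$. By Lemma~\ref{lem:functional},
\[
\frac{V_x(R)}{R-1}\ge\int_M|\nabla u|\ge h\int_Mu\ge\Lambda_dV_x(1)\ge\Lambda_dv_0 .
\]
So $V_x(R)\ge\Lambda_dv_0(R-1)=w$, a contradiction.
\end{proof}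

\section{The random partition and its interface}\label{sec:interface}

\subsection{The partition}
Fix $\lambda>0$. Let $\Pi$ be a Poisson process on $M$ of intensity $\lambda\operatorname{vol}$: a Poisson number, of mean $\lambda|M|$, of independent uniform points of $M$. It is finite because $|M|<\infty$, and
\begin{equation}\label{eq:void}
\mathbb P(\Pi\cap K=\emptyset)=e^{-\lambda|K|}\qquad\text{for Borel }K\subset M.
\end{equation}
Color each point of $\Pi$ black or white by an independent fair coin. By the standard thinning property the set $\Pi_0$ of black points and the set $\Pi_1$ of white points are independent Poisson processes of intensity $\frac\lambda2\operatorname{vol}$. Let $E$ be the event that both are nonempty, and write $\mathbb E[Z;E]=\mathbb E[Z\mathbf 1_E]$. On $E$ put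
\[
f_0=d(\cdot,\Pi_0),\qquad f_1=d(\cdot,\Pi_1),\qquad g=f_0-f_1 .
\]
The function $g$ is $2$-Lipschitz.

\medskip
\noindent\textbf{Measurability.} We will exchange expectations with integrals over $M$, so we check that $|\nabla g|$ is jointly measurable. Condition on the numbers $m,n\ge1$ of black and white points $X_1,\dots,X_m$ and $Y_1,\dots,Y_n$. Then $g(x)=\min_id(x,X_i)-\min_jd(x,Y_j)$ is continuous in $(x,X_1,\dots,X_m,Y_1,\dots,Y_n)$. Let $\mathcal D$ be the set of tuples at which $g$ is differentiable in $x$. In a chart, membership in $\mathcal D$ means: for every rational $\alpha>0$ there are a rational vector $a$ and a rational $\beta>0$ with $|g(x+w)-g(x)-\langle a,w\rangle|\le\alpha|w|$ for all rational vectors $w$ with $|w|<\beta$; rational $w$ suffice by continuity. So $\mathcal D$ is Borel, and on $\mathcal D$ the gradient is a limit of difference quotients, hence Borel. By Rademacher's theorem, for each configuration the set of $x$ at which $g$ is not differentiable is null. We set $|\nabla g|=0$ off $\mathcal D$, and Fubini's theorem applies.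

\subsection{The interface at a fixed point}
For $x\in M$ and $\tau>0$ let
\[
D_\tau(x)=\frac1{2\tau}\,\mathbb E\bigl[|\nabla g(x)|\,\mathbf 1_{\{|g(x)|<\tau\}};E\bigr].
\]

\begin{proposition}\label{prop:local}
There is a constant $C_\lambda$, depending only on $d$ and $\lambda$, with $D_\tau(x)\le2C_\lambda$ for all $x$ and $\tau$. Moreover
\begin{equation}\label{eq:I}
D_\tau(x)\xrightarrow[\tau\to0]{}I(x):=\frac{\lambda^2}4\int_0^\infty G_x(r,r)\,e^{-\lambda V_x(r)}\,dr .
\end{equation}
For every $\alpha\in(0,\frac14)$ there is $C_1=C_1(d,\alpha)$, independent of $M$, $x$ and $\lambda$, with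
\begin{equation}\label{eq:Ibound}
I(x)\le\frac{\Lambda_d}2(1+\alpha)+C_1\lambda^2 .
\end{equation}
\end{proposition}

\begin{proof}
\emph{The law at $x$.} Put $N=\lambda|M|/2$. For Borel $K\subset M$, the probability that $\Pi_0$ has a strictly nearest point to $x$ and that this point lies in $K$ is
\[
\sum_{m\ge1}e^{-N}\frac{N^m}{m!}\,m\int_K\Bigl(1-\frac{V_x(d(x,y))}{|M|}\Bigr)^{m-1}\frac{dy}{|M|}
=\int_K\frac\lambda2\,e^{-\lambda V_x(d(x,y))/2}\,dy .
\]
Almost surely no two points of $\Pi_0$ have the same distance to $x$, because spheres about $x$ are null sets; so a nearest point is unique whenever $\Pi_0\ne\emptyset$. Thus the nearest point $\exp_x(r\theta)$ has polar coordinates with (sub-probability) density $\frac\lambda2j_x(r,\theta)e^{-\lambda V_x(r)/2}$. It is almost surely not $x$ and not in the cut locus of $x$. The other points of $\Pi_0$ are finitely many and strictly farther away, so near $x$ the function $f_0$ is the distance to the nearest point, and $\nabla f_0(x)=-\theta$. The same holds for $\Pi_1$, independently, with a nearest point $\exp_x(s\theta')$. Hence almost surely on $E$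 we have $g(x)=r-s$ and $\nabla g(x)=\theta'-\theta$, and
\[
D_\tau(x)=\frac1{2\tau}\cdot\frac{\lambda^2}4\iint_{|r-s|<\tau}G_x(r,s)\,e^{-\lambda(V_x(r)+V_x(s))/2}\,dr\,ds .
\]

\emph{The limit $\tau\to0$.} For $r\ne s$ the two directions have different laws in general, and Lemma~\ref{lem:energy} says nothing. So we let $\tau\to0$ before we estimate. Let $k(r)=\frac\lambda2S_x(r)e^{-\lambda V_x(r)/2}$ for $r>0$, and $k=0$, $V_x=0$ on $(-\infty,0]$. Then $\int k\le1$, and $k\le C_\lambda$ with $C_\lambda$ depending only on $d$ and $\lambda$: for $0<r\le1$ use $S_x(r)\le\omega\sinh^{d-1}1$; for $r\ge1$ use \eqref{eq:SqV} and $te^{-t}\le1/e$ with $t=\lambda V_x(r)/2$ to get $k(r)\le e^{-1}\sup_{[1,\infty)}q<\infty$. Substituting $s=r+\tau\varrho$,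
\[
D_\tau(x)=\frac12\int_{-1}^1\int_0^\infty\frac{\lambda^2}4\,G_x(r,r+\tau\varrho)\,e^{-\lambda(V_x(r)+V_x(r+\tau\varrho))/2}\,dr\,d\varrho .
\]
As $G_x(r,s)\le2S_x(r)S_x(s)$, the integrand is at most $2k(r)k(r+\tau\varrho)\le2C_\lambda k(r)$. This is an integrable majorant, and it gives $D_\tau(x)\le2C_\lambda$.

For all but countably many $r$ the set $\{\theta:c_x(\theta)=r\}$ is null. For such $r>0$ and almost every $\theta$, $j_x(s,\theta)\to j_x(r,\theta)$ as $s\to r$: if $c_x(\theta)>r$, then $j_x(s,\theta)=J_x(s,\theta)$ for $s$ near $r$, and $J_x$ is continuous; if $c_x(\theta)<r$, then $j_x(s,\theta)=0$ for $s$ near $r$. Since $j_x(s,\theta)\le\sinh^{d-1}s$ is bounded for bounded $s$, $G_x(r,s)\to G_x(r,r)$. Also $V_x$ is continuous. Dominated convergence gives \eqref{eq:I}.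

\emph{The bound.} Let $r_1=r_1(d,\alpha)$ be such that $q\le(d-1)(1+\alpha)$ on $[r_1,\infty)$, and let $C_1=\omega^2\int_0^{r_1}\sinh^{2(d-1)}r\,dr$. By \eqref{eq:Gdiag},
\[
I(x)\le\frac{\kappa_d}4\,\lambda^2\int_0^\infty S_x(r)^2e^{-\lambda V_x(r)}\,dr .
\]
On $[0,r_1]$ we use $S_x\le\omega\sinh^{d-1}$; this part of the integral is at most $C_1$. On $[r_1,\infty)$ we replace one factor $S_x$ by means of \eqref{eq:SqV}: $S_x^2\le(d-1)(1+\alpha)V_xS_x$. The function $V_x$ is absolutely continuous with $V_x'=S_x$ almost everywhere, so with $t=\lambda V_x(r)$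
\[
\int_{r_1}^\infty\lambda^2V_xS_xe^{-\lambda V_x}\,dr\le\int_0^\infty te^{-t}\,dt=1 .
\]
Altogether
\[
I(x)\le\frac{\kappa_d}4\bigl(\lambda^2C_1+(d-1)(1+\alpha)\bigr)\le C_1\lambda^2+\frac{\Lambda_d}2(1+\alpha),
\]
because $\kappa_d/4<1$ and $(d-1)\kappa_d=2\Lambda_d$.
\end{proof}

The term $C_1\lambda^2$ bounds the contribution of distances below $r_1$, where $q$ may be much larger than $d-1$. It is negligible when the points are sparse.

\subsection{The global inequality}

\begin{proposition}\label{prop:global}
With $\alpha$ and $C_1$ as in Proposition~\ref{prop:local},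
\begin{equation}\label{eq:global}
h\,\mathbb E\bigl[\min\{|\{g>0\}|,|\{g<0\}|\};E\bigr]\le|M|\Bigl(\frac{\Lambda_d}2(1+\alpha)+C_1\lambda^2\Bigr).
\end{equation}
\end{proposition}

\begin{proof}
On $E$ we apply Lemma~\ref{lem:functional} to $u=\min\{1,\max\{0,\frac12+\frac g{2\tau}\}\}$. Almost everywhere $|\nabla u|=\frac1{2\tau}|\nabla g|\,\mathbf 1_{\{|g|<\tau\}}$. For $s\in(0,1)$ we have $\{u>s\}\supseteq\{g\ge\tau\}$ and $\{u\le s\}\supseteq\{g\le-\tau\}$. Hence
\[
\frac1{2\tau}\int_{\{|g|<\tau\}}|\nabla g|\ge h\min\{|\{g\ge\tau\}|,|\{g\le-\tau\}|\}.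
\]
Take expectations on $E$. By Fubini's theorem the left side becomes $\int_MD_\tau(x)\,dx$. Since $D_\tau\le2C_\lambda$ and $|M|<\infty$, it tends to $\int_MI(x)\,dx$ as $\tau\downarrow0$. On the right the minimum increases to $\min\{|\{g>0\}|,|\{g<0\}|\}$, and monotone convergence applies. Now use \eqref{eq:Ibound}.
\end{proof}

\section{Balance of the two colors; proof of Theorem~\ref{thm:ric}}\label{sec:balance}

If both colors occupied exactly half of $M$, Proposition~\ref{prop:global} would give $h\le\Lambda_d$ up to small errors. It remains to bound the imbalance.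

\subsection{Imbalance and the two-point probability}
For $p\in\Pi$ let $C_p=\{x:d(x,p)<d(x,p')\text{ for all }p'\in\Pi\setminus\{p\}\}$ be the open Voronoi cell. As in the proof of Proposition~\ref{prop:local}, for fixed $x$ the nearest point of $\Pi$ is almost surely unique when $\Pi\ne\emptyset$. By Fubini, almost surely on $\{\Pi\ne\emptyset\}$ almost every point of $M$ lies in exactly one cell.

Let
\[
a=\frac1{|M|}\sum_{p\in\Pi_0}|C_p|
\]
be the black fraction of the volume. On $E$, almost surely and up to null sets, $\{g<0\}$ is the union of the black cells and $\{g>0\}$ the union of the white cells. If $\Pi\neq\emptyset$ has only one color, then almost surely $a\in\{0,1\}$ and $\frac12-|a-\frac12|=0$. Therefore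
\begin{equation}\label{eq:min}
\frac1{|M|}\,\mathbb E\bigl[\min\{|\{g>0\}|,|\{g<0\}|\};E\bigr]=\mathbb E\bigl[\tfrac12-|a-\tfrac12|;\,\Pi\ne\emptyset\bigr].
\end{equation}
Given $\Pi\ne\emptyset$, almost surely $\sum_p|C_p|=|M|$, so $a-\frac12=|M|^{-1}\sum_p(\xi_p-\frac12)|C_p|$, where the $\xi_p\in\{0,1\}$ are independent fair coins. Hence
\[
\mathbb E\bigl[(a-\tfrac12)^2\,\big|\,\Pi\bigr]=\frac14\sum_{p\in\Pi}\frac{|C_p|^2}{|M|^2}\qquad\text{on }\{\Pi\ne\emptyset\}.
\]
Let $\mathbf x,\mathbf y$ be independent uniform points of $M$, independent of $\Pi$, and set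
\[
\rho=\mathbb E\sum_{p\in\Pi}\frac{|C_p|^2}{|M|^2}=\mathbb P(\mathbf x,\mathbf y\text{ lie in the same cell}).
\]
By the Cauchy--Schwarz inequality and \eqref{eq:void}, the quantity in \eqref{eq:min} is at least
\begin{equation}\label{eq:balance}
\tfrac12\bigl(1-e^{-\lambda|M|}\bigr)-\tfrac12\rho^{1/2}.
\end{equation}

\subsection{Proof of Theorem~\ref{thm:ric}}
If $h<\Lambda_d$ there is nothing to prove, so assume $h\ge\Lambda_d$; this makes Lemma~\ref{lem:growth} available. The point of the choice of parameters is that $\lambda$ is fixed before $M$: cells of volume about $1/\lambda$ are large enough for $q\approx d-1$, and yet small compared with $M$ when $|M|$ is large. We choose, in this order: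

\begin{itemize}
\item $\alpha=\alpha(d,\epsilon)\in(0,\frac14)$ with $\Lambda_d\,\frac{1+2\alpha}{1-2\alpha}\le\Lambda_d+\epsilon$;
\item $\lambda=\lambda(d,\alpha)>0$ with $C_1\lambda^2\le\frac{\Lambda_d}2\alpha$, where $C_1=C_1(d,\alpha)$ is as in Proposition~\ref{prop:local};
\item $\delta=\alpha^2/8$ and $w=\lambda^{-1}\log(8/\alpha^2)$;
\item given $v_0$, $R=1+w/(\Lambda_dv_0)$;
\item a threshold $\mathcal V(d,\epsilon,v_0)$ such that $|M|\ge\mathcal V(d,\epsilon,v_0)$ implies
\[
|M|\ge2w,\qquad e^{-\lambda|M|}\le\alpha,\qquad V_{\mathbb H}(2R)\le\tfrac{\alpha^2}2|M| .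
\]
\end{itemize}
Then $\delta$ depends only on $d$ and $\epsilon$. Let $|M|\ge\mathcal V(d,\epsilon,v_0)$ and assume \eqref{eq:noncollapse} with this $\delta$.

We bound $\rho$. With probability at least $1-2\delta$ both $V_{\mathbf x}(1)\ge v_0$ and $V_{\mathbf y}(1)\ge v_0$. If $V_x(1)\ge v_0$, then Lemma~\ref{lem:growth} and \eqref{eq:void} give $\mathbb P(d(x,\Pi)>R)\le e^{-\lambda V_x(R)}\le e^{-\lambda w}=\alpha^2/8$; we use this for $x=\mathbf x$ and $x=\mathbf y$. If $\mathbf x,\mathbf y$ lie in the same cell $C_p$ and both are within $R$ of $\Pi$, then both are within $R$ of $p$, so $d(\mathbf x,\mathbf y)\le2R$. This last event has probability at most $V_{\mathbb H}(2R)/|M|$. Hence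
\[
\rho\le2\delta+2\cdot\frac{\alpha^2}8+\frac{V_{\mathbb H}(2R)}{|M|}\le\frac{\alpha^2}4+\frac{\alpha^2}4+\frac{\alpha^2}2=\alpha^2 .
\]
By \eqref{eq:balance} the quantity in \eqref{eq:min} is at least $\frac12(1-\alpha)-\frac12\alpha=\frac12(1-2\alpha)$. Proposition~\ref{prop:global} and the choice of $\lambda$ now give $h\cdot\frac12(1-2\alpha)\le\frac{\Lambda_d}2(1+2\alpha)$, that is,
\[
h(M)\le\Lambda_d\,\frac{1+2\alpha}{1-2\alpha}\le\Lambda_d+\epsilon .
\]
\qed

\section{The thin part; proof of Theorem~\ref{thm:hyp}}\label{sec:thin}

For hyperbolic $M$ the Ricci hypothesis is an equality. To verify \eqref{eq:noncollapse} we show that points of very small injectivity radius fill only a small fraction of the volume, uniformly in $M$.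

\begin{lemma}\label{lem:thin}
For every $\delta>0$ there is $\eta=\eta(d,\delta)\in(0,1]$ such that
$|\{x\in M:\operatorname{inj}(x)<\eta\}|\le\delta|M|$ for every complete hyperbolic $d$-manifold $M$ of finite volume.
\end{lemma}

The idea is visible in an embedded tube of radius $r$ around a closed geodesic of length $\ell$ in a surface. It has area $2\ell\sinh r$, so widening it by $t$ multiplies the area by at least $e^t$. If the widened tube is still embedded in $M$, the original one fills at most the fraction $e^{-t}$ of $M$. In general we push the very thin part away from the short geodesics and cusps by a distance $t$; this expands volume by the factor $\frac12e^{(d-1)t}$ at least. The difficulty is injectivity: the end point of a push must still determine from which geodesic or cusp it came. For this we need, at each very thin $x$, an isometry in the deck group that is short not only at $x$ but also at distance $t$ from $x$. A power of the isometry responsible for the thinness will do, and this decides how small $\eta$ must be.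

\begin{proof}
Write $M=\Gamma\backslash\mathbb H^d$ with projection $\pi$, where $\Gamma$ is discrete and torsion-free. For $\gamma\ne1$ we call $\gamma$ loxodromic if it translates along a geodesic, its axis, and parabolic if it fixes exactly one point at infinity and no point of $\mathbb H^d$. A nontrivial isometry with a fixed point in $\mathbb H^d$ is called elliptic. As $\Gamma$ is discrete and torsion-free, it has no elliptic element, so every nontrivial element is loxodromic or parabolic.

\medskip
\noindent\emph{The Margulis lemma} (see \cite[Ch.~12]{Ratcliffe}). There is $\mu=\mu_d>0$, depending only on $d$, such that for each $x\in\mathbb H^d$ the group $\Gamma_x$ generated by $\{\gamma\in\Gamma:d(x,\gamma x)<\mu\}$ is elementary. Suppose $\Gamma_x\ne1$. Then $\Gamma_x$ has no fixed point in $\mathbb H^d$, and there are two possibilities.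
\begin{itemize}
\item $\Gamma_x$ preserves a geodesic. Then all its nontrivial elements are loxodromic with this axis: an element that reverses the geodesic, or fixes it pointwise, has a fixed point in $\mathbb H^d$.
\item $\Gamma_x$ preserves no geodesic and fixes a point $\zeta$ at infinity. Then all its nontrivial elements are parabolic with fixed point $\zeta$. To see this, recall that in a discrete group a loxodromic and a parabolic element have no common fixed point. So it suffices to exclude that all nontrivial elements are loxodromic. Put $\zeta=\infty$ in the upper half-space model. Then $\Gamma_x$ acts on the boundary $\mathbb R^{d-1}$ by similarities; commutators have similarity ratio $1$, whereas loxodromic elements fixing $\infty$ have ratio different from $1$. So all commutators would be trivial. But commuting loxodromic elements have the same axis, because each maps the axis of the other to itself. Thus $\Gamma_x$ would preserve a geodesic, contrary to assumption.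
\end{itemize}
Denote this axis or point at infinity by $e(x)$. It is determined by any single nontrivial element of $\Gamma_x$.

\medskip
\noindent\emph{Choice of $\eta$.} Let $t>0$. The set $K_x=\{\phi\in\mathrm{Isom}(\mathbb H^d):d(\phi x,x)\le1\}$ is compact for uniform convergence on the closed ball $\bar B(x,t)$, by the Arzel\`a--Ascoli theorem. So it is a union of $N=N(d,t)$ sets such that any two elements $\phi,\phi'$ of the same set satisfy $d(\phi z,\phi'z)<\mu$ for all $z\in\bar B(x,t)$. By homogeneity (conjugation) $N$ does not depend on $x$. Put $\eta=\frac1{2N}$.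

Let $\operatorname{inj}(\pi(x))<\eta$. Then some $\gamma\in\Gamma\setminus\{1\}$ has $d(x,\gamma x)<2\eta$. The $N+1$ elements $\gamma^0,\dots,\gamma^N$ move $x$ by at most $2\eta N=1$, so two of them, $\gamma^i$ and $\gamma^{i'}$ with $i<i'$, lie in the same set. The element $\gamma_x:=\gamma^{i'-i}$ is nontrivial because $\Gamma$ is torsion-free, and
\begin{equation}\label{eq:short}
d(z,\gamma_xz)<\mu\qquad\text{for all }z\in\bar B(x,t).
\end{equation}

\medskip
\noindent\emph{The push.} Let $X=\{\operatorname{inj}<\eta\}\subset M$ and let $\tilde X\subset\mathbb H^d$ be its preimage, an open set. For $x\in\tilde X$ we have $\Gamma_x\ne1$ by \eqref{eq:short} with $z=x$, so $e(x)$ is defined. Remove from $\tilde X$ the axes of all loxodromic elements of $\Gamma$; these are countably many and form a $\Gamma$-invariant null set. Call the rest $\tilde X'$. For $x\in\tilde X'$ let $F(x)$ be the point at distance $t$ from $x$ reached by moving directly away from $e(x)$: along the ray that issues perpendicularly from the axis and passes through $x$, or along the geodesic that comes from the parabolic fixed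 point and passes through $x$.

\emph{Equivariance.} Let $\gamma\in\Gamma$. Since $\Gamma_{\gamma x}=\gamma\Gamma_x\gamma^{-1}$, we have $e(\gamma x)=\gamma e(x)$, hence $F\gamma=\gamma F$.

\emph{Injectivity.} Let $F(x)=F(y)=z$. As $d(x,z)=t$, \eqref{eq:short} gives $1\ne\gamma_x\in\Gamma_x\cap\Gamma_z$, so $e(x)=e(z)$. In the same way $e(y)=e(z)$. Moving away by distance $t$ from one fixed axis or point at infinity is an injective operation, so $x=y$.

\emph{Pieces.} There are countably many possible values $e$. Let $\tilde X_e=\{x\in\tilde X:e(x)=e\}$. This is the set of all $x\in\tilde X$ that are moved by less than $\mu$ by some nontrivial $\gamma\in\Gamma$ with axis or fixed point $e$. Indeed, such a $\gamma$ lies in $\Gamma_x$ and therefore determines $e(x)=e$; conversely, if $e(x)=e$, then some nontrivial generator of $\Gamma_x$ is such a $\gamma$. So $\tilde X_e$ is open. On $\tilde X_e\cap\tilde X'$, $F$ is the restriction of a map that is smooth off $e$ and a diffeomorphism onto its image. In particular $F$ is Borel.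

\emph{Jacobian.} For an axis, use Fermi coordinates with volume element $\cosh r\,\sinh^{d-2}r\,dr\,ds\,d\theta$, where $r$ is the distance to the axis, $s$ is the position along it, and $\theta\in S^{d-2}$. There $F$ is $r\mapsto r+t$, with Jacobian
\begin{align*}
\frac{\cosh(r+t)}{\cosh r}\Bigl(\frac{\sinh(r+t)}{\sinh r}\Bigr)^{d-2}
&=(\cosh t+\tanh r\,\sinh t)(\cosh t+\coth r\,\sinh t)^{d-2}\\
&\ge\cosh t\;e^{(d-2)t}\ge\tfrac12e^{(d-1)t}.
\end{align*}
For a parabolic point, put at $\infty$ in the upper half-space with volume element $dz\,dy/y^d$, $F(z,y)=(z,e^{-t}y)$ has Jacobian $e^{-t}e^{dt}=e^{(d-1)t}$.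

\medskip
\noindent\emph{Volume comparison.} Let $D\subset\mathbb H^d$ be a Borel set that meets each $\Gamma$-orbit exactly once. (Cover $M$ by evenly covered balls $U_1,U_2,\dots$ and take the union of one lift of each $U_i\setminus\bigcup_{j<i}U_j$.) If $x,y\in\tilde X'\cap D$ and $\pi(F(x))=\pi(F(y))$, then $F(y)=\gamma F(x)=F(\gamma x)$ for some $\gamma\in\Gamma$. Hence $y=\gamma x$ by injectivity, and $y=x$ since both lie in $D$. So the local isometry $\pi$ is injective on $F(\tilde X'\cap D)$. As $F$ is injective, the images of the pieces $\tilde X_e\cap\tilde X'\cap D$ are disjoint, and the change of variables formula on each of them gives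
\[
|M|\ge|F(\tilde X'\cap D)|=\sum_e|F(\tilde X_e\cap\tilde X'\cap D)|\ge\tfrac12e^{(d-1)t}\,|\tilde X'\cap D|=\tfrac12e^{(d-1)t}\,|X| .
\]
Choose $t=t(d,\delta)$ with $2e^{-(d-1)t}\le\delta$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:hyp}]
Given $\epsilon>0$, take $\delta=\delta(d,\epsilon)$ from Theorem~\ref{thm:ric}, $\eta=\eta(d,\delta)$ from Lemma~\ref{lem:thin}, and $v_0=V_{\mathbb H}(\eta)$. Let $M$ be a complete hyperbolic $d$-manifold of finite volume, for instance a closed one. If $\operatorname{inj}(x)\ge\eta$, then $\operatorname{vol}B(x,1)\ge\operatorname{vol}B(x,\eta)=v_0$. So Lemma~\ref{lem:thin} gives \eqref{eq:noncollapse}. Since $\mathrm{Ric}=-(d-1)$, Theorem~\ref{thm:ric} gives $h(M)\le\Lambda_d+\epsilon$ as soon as $\operatorname{vol}(M)\ge\mathcal V(d,\epsilon,v_0)$, and this threshold depends only on $d$ and $\epsilon$.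
\end{proof}

\begin{thebibliography}{9}
\bibitem{HDR}
\emph{Extremal and Random Hyperbolic Geometry},
\url{https://webusers.imj-prg.fr/%7Ebram.petri/HDR_Bram_PETRI.pdf}.

\bibitem{Ratcliffe}
Ratcliffe, \emph{Foundations of Hyperbolic Manifolds}, Ch.~12.
\end{thebibliography}

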